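# Minimal isometric actions of polycyclic groups on Hilbert spaces

## 1. Abelian groups act minimally only by translations

Throughout, $\mathcal H$ is a real Hilbert space and groups carry no topology. An *isometric action* of a group $G$ on $\mathcal H$ is a homomorphism $\alpha$ from $G$ to the group of isometries of $\mathcal H$. We write $gx$ for $\alpha(g)x$. By the Mazur–Ulam theorem these isometries are affine:
$$gx=\pi(g)x+b(g),$$
where $\pi$ is an orthogonal representation of $G$ and $b:G\to\mathcal H$ satisfies $b(gh)=b(g)+\pi(g)b(h)$, that is, $b$ is a 1-cocycle. Note that $b(g)=g0$, and that $gx-gy=\pi(g)(x-y)$.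

**Definition.** The action is *minimal* if every orbit is dense in $\mathcal H$.

For example, $\mathbb Z^2$ acts minimally on $\mathbb R$ by the translations $x\mapsto x+m+n\sqrt2$. The group $\mathbb Z$ does not act minimally on $\mathbb R$ by translations, since the orbit of $0$ is $c\mathbb Z$ for some real $c$.

Which groups act minimally, and on how large a space? Abelian groups can be settled at once.

**Proposition 1.1.** A minimal isometric action of an abelian group $G$ is by translations: $\pi(q)=1$ for all $q\in G$.

**Proof.** Fix $q\in G$ and look at the displacement $d_q(x)=\|qx-x\|$. It is continuous in $x$. It is $G$-invariant, because $qg=gq$ and $g$ is an isometry: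
$$d_q(gx)=\|qgx-gx\|=\|gqx-gx\|=\|qx-x\|=d_q(x).$$
A continuous function that is constant on a dense orbit is constant, so $d_q\equiv c$. Now move to infinity along a line: for every $x\in\mathcal H$ and $s\in\mathbb R$,
$$\|s(\pi(q)-1)x+b(q)\|=d_q(sx)=c.$$
The left side stays bounded as $s\to\infty$ only if $(\pi(q)-1)x=0$. Hence $\pi(q)=1$. $\blacksquare$

For an abelian group $B$ put $\operatorname{rk}B=\dim_{\mathbb Q}(B\otimes\mathbb Q)$. If $B$ acts minimally, then by Proposition 1.1 the map $b$ is a homomorphism $B\to\mathcal H$ with dense image. If $\operatorname{rk}B<\infty$, the span of $b(B)$ is a linear image of $B\otimes\mathbb R$, so it is finite-dimensional, hence closed, and being dense it is $\mathcal H$. So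
$$\dim\mathcal H\le\operatorname{rk}B.\tag{1}$$
Finite rank matters here. The group $\bigoplus_{\mathbb N}\mathbb Z$, free abelian of countable rank, maps onto a countable dense subgroup of $\ell^2$ (take the subgroup generated by a countable dense set), and so acts minimally on $\ell^2$ by translations.

The proof has two ingredients, an invariant continuous function and a limit at infinity. What changes when $G$ is not abelian? The function $d_q$ stops being invariant, and the conclusion $\pi=1$ is in general false, as we see next.

## 2. Polycyclic groups, two examples, and the theorems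

**Definition.** A group $G$ is *polycyclic* if it has a subnormal series $\{1\}=G_0\trianglelefteq G_1\trianglelefteq\cdots\trianglelefteq G_n=G$ with every quotient $G_{i+1}/G_i$ cyclic. It is *virtually polycyclic* if it has a polycyclic subgroup of finite index. The *Hirsch length* $h(G)$ is the number of infinite cyclic quotients in such a series, computed in a polycyclic subgroup of finite index.

We use these textbook facts. Subgroups and quotients of virtually polycyclic groups are virtually polycyclic, and all are finitely generated. The number $h$ is well defined, does not change on passing to a finite-index subgroup, is additive ($h(G)=h(K)+h(G/K)$ for $K\trianglelefteq G$), and equals the rank for finitely generated abelian groups. For example, the integral Heisenberg group, generated by $x,y$ with $z=[x,y]$ central, has the series $1\trianglelefteq\langle z\rangle\trianglelefteq\langle z,x\rangle\trianglelefteq G$ and Hirsch length $3$.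

**Example 2.1 (a minimal action that rotates).** Suppose $\lambda\in\mathbb C\setminus\mathbb R$ has modulus $1$, and $\Gamma\subset\mathbb C$ is a dense, finitely generated subgroup with $\lambda\Gamma=\Gamma$. (Section 10 constructs such a pair, with $\Gamma\cong\mathbb Z^4$ and $\lambda$ not a root of unity.) Let $\mathbb Z=\langle t\rangle$ act on $\Gamma$ by multiplication by $\lambda$. Then $\Gamma\rtimes\mathbb Z$ is polycyclic. It acts on $\mathbb C=\mathbb R^2$: $\gamma\in\Gamma$ is the translation $z\mapsto z+\gamma$ and $t$ is $z\mapsto\lambda z$. The orbit of $0$ is $\Gamma$, which is dense. That one dense orbit suffices is Lemma 3.1 below, so the action is minimal, and $\pi(t)\ne1$.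

**Example 2.2 (an infinite-dimensional space).** The wreath product $\mathbb Z^2\wr\mathbb Z=(\bigoplus_{\mathbb Z}\mathbb Z^2)\rtimes\mathbb Z$ acts minimally on $\ell^2_{\mathbb R}(\mathbb Z)$. Let $(m,n)$ in the $j$-th copy of $\mathbb Z^2$ act as translation by $(m+n\sqrt2)e_j$, and let the generator of $\mathbb Z$ act as the linear shift $e_j\mapsto e_{j+1}$. Conjugating by the shift moves the $j$-th copy to the $(j+1)$-st, as it must. The orbit of $0$ consists of the finitely supported sequences with values in $\mathbb Z[\sqrt2]$, and it is dense. This group is finitely generated and metabelian, but not polycyclic, since the subgroup $\bigoplus_{\mathbb Z}\mathbb Z^2$ is not finitely generated.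

It is also known that every minimal isometric action of a finitely generated nilpotent group on a Hilbert space is an action by translations on a finite-dimensional Euclidean space. We shall not use this fact. Polycyclic groups lie between the two situations, and the following question is taken from "Affine Isometric Actions On Hilbert Spaces And Amenability" (https://www.unine.ch/files/live/sites/math/files/shared/documents/articles/ESIValette.pdf): *can polycyclic groups act minimally isometrically on an infinite-dimensional Hilbert space?*

The answer is no. In both examples the rotating part of the group lies outside a nilpotent (there, abelian) normal subgroup with abelian quotient, and that normal subgroup acts by translations. This is the general fact.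

**Theorem A.** Let $G$ be a countable group with a nilpotent normal subgroup $N$ such that $G/N$ is abelian. In every minimal isometric action of $G$ on a real Hilbert space $\mathcal H$ we have $\pi(N)=1$, i.e. $N$ acts by translations. Moreover $\dim\mathcal H\le\operatorname{rk}(N^{ab})+\operatorname{rk}(G/N)$ whenever the right side is finite.

**Theorem B.** A virtually polycyclic group has no minimal isometric action on an infinite-dimensional Hilbert space. More generally, this holds for every countable group having a finite-index subgroup $G_1$ and a nilpotent $N\trianglelefteq G_1$ with $G_1/N$ abelian and $\operatorname{rk}N^{ab},\operatorname{rk}(G_1/N)<\infty$.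

Example 2.2, with $N=\bigoplus_{\mathbb Z}\mathbb Z^2$, shows that the condition $\operatorname{rk}N^{ab}<\infty$ cannot be dropped. The action of $\bigoplus_{\mathbb N}\mathbb Z$ on $\ell^2$ from Section 1, with $N=1$, shows the same for $\operatorname{rk}(G_1/N)<\infty$.

In finite dimension one can say exactly which actions are minimal, and bound the dimension sharply.

**Theorem C.** Let $G$ be virtually polycyclic, acting isometrically on $\mathcal H\ne0$.

1. If the action is minimal, then $n=\dim\mathcal H<\infty$ and there is a finite-index $G_2\le G$ with $\pi(G_2)$ dense in a (connected, possibly trivial) torus.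
2. Suppose $n<\infty$ and $G_2$ is a finite-index subgroup as in 1. Let $V_0=\mathcal H^{\pi(G_2)}$, $V_1=V_0^\perp$, let $b=b_0+b_1$ be the corresponding components, and let $L=\{g\in G_2:\pi(g)=1,\ b_0(g)=0\}$. The action is minimal if and only if $b_0(G_2)$ is dense in $V_0$ and $b_1(L)$ is dense in $V_1$.
3. If the action is minimal, then $n\le h(G)-1$. If moreover $\pi(G)$ is infinite, then $n\le h(G)-3$. The first bound is attained for every $n\ge1$, the second for every $n\ge2$ (for $n=1$, $\pi(G)\subset\{\pm1\}$ is finite).

Apart from standard facts (Mal'cev's theorem, the spectral theorem, Baire, Kronecker), the proofs below are complete.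

## 3. Dense orbits, projections, finite-index subgroups, translations

**Lemma 3.1.** If one orbit of an isometric action is dense, all are.

**Proof.** Let $\overline{Gx_0}=\mathcal H$ and $x\in\mathcal H$. Choose $g_n$ with $g_nx_0\to x$. Then $\|g_n^{-1}x-x_0\|=\|x-g_nx_0\|\to0$, so $x_0\in\overline{Gx}$. The set $\overline{Gx}$ is closed and $G$-invariant, so it contains $\overline{Gx_0}=\mathcal H$. $\blacksquare$

**Lemma 3.2.** Let $V\subset\mathcal H$ be a closed $\pi(G)$-invariant subspace with orthogonal projection $p_V$. If the action on $\mathcal H$ is minimal, so is the projected action $x\mapsto\pi(g)x+p_Vb(g)$ on $V$.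

**Proof.** Since $\pi$ is orthogonal, $V^\perp$ is also invariant and $p_V$ commutes with $\pi(G)$. Hence $p_V(gx)=\pi(g)p_Vx+p_Vb(g)$: this shows that the formula defines an action and that $p_V$ maps orbits onto orbits. A continuous surjection maps dense sets to dense sets. $\blacksquare$

**Lemma 3.3.** A finite-index subgroup $G_1$ of a minimally acting group $G$ acts minimally.

**Proof.** Write $G=\bigcup_{i\le k}g_iG_1$ and $X=\overline{G_10}$. The finite union $\bigcup_ig_iX$ is closed and contains $G0$, so $\mathcal H=\bigcup_ig_iX$. By Baire some $g_iX$ has nonempty interior, hence so does $X$. The points of $G_10$ are dense in $X$, so one of them is interior to $X$. As $G_1$ acts by isometries that preserve $X$ and is transitive on $G_10$, there is one radius $r>0$ with $B(y,r)\subset X$ for all $y\in G_10$. If $z\in X$, pick $y\in G_10$ with $\|y-z\|<r/2$; then $B(z,r/2)\subset B(y,r)\subset X$. So $X$ is open, closed and nonempty, hence $X=\mathcal H$. Apply Lemma 3.1. $\blacksquare$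

**Lemma 3.4.** If $K\trianglelefteq G$ and $\pi(K)=1$, then $b|_K$ is a homomorphism to $(\mathcal H,+)$ and $b(gkg^{-1})=\pi(g)b(k)$ for $g\in G$, $k\in K$.

**Proof.** Elements of $K$ act by translations, and composing translations adds the vectors. Further, $gkg^{-1}x=g\big(g^{-1}x+b(k)\big)=x+\pi(g)b(k)$, so $gkg^{-1}$ is the translation by $\pi(g)b(k)$. $\blacksquare$

## 4. Displacement under a normal subgroup, and fixed points outside the space

Let $G,N$ be as in Theorem A and $A=Z(N)$. It is characteristic in $N$, hence normal in $G$. We first aim at $\pi(A)=1$.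

**Central elements.** If $a$ is central in $G$, the proof of Proposition 1.1 applies to $q=a$ without change and gives $\pi(a)=1$. This settles the Heisenberg group by hand. Here $\pi(z)=1$. The line or point $W=\mathbb Rb(z)$ is fixed by $\pi(G)$, because $\pi(g)b(z)=b(gzg^{-1})=b(z)$ by Lemma 3.4. On $W^\perp$ the element $z$ acts trivially, so the abelian group $G/\langle z\rangle\cong\mathbb Z^2$ acts minimally there, by translations. Hence $\pi(G)=1$ on $\mathcal H$. So $b$ is a homomorphism to an abelian group, the commutator $z$ acts trivially, and $\mathbb Z^2$ acts minimally by translations on $\mathcal H$. By (1), $\dim\mathcal H\le2$; dimension $2$ is impossible, since two vectors spanning $\mathbb R^2$ generate a discrete group. So $\dim\mathcal H\le1$.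

**Where the displacement stops working.** Now let $a\in A$ be central in $N$ only. With $d_a(x)=\|ax-x\|$ we get
$$d_a(gx)=\|agx-gx\|=\|g^{-1}agx-x\|=d_{g^{-1}ag}(x).$$
So $G$ permutes the functions $d_a$. If $a$ has only finitely many conjugates $a_1,\dots,a_k$ in $G$, then $\sum_id_{a_i}^2$ is continuous and invariant, hence constant; boundedness of $\sum_i\|s(\pi(a_i)-1)x+b(a_i)\|^2$ in $s$ gives $\pi(a_i)=1$. But in Example 2.1, with $\lambda$ not a root of unity, the conjugates $\lambda^k\gamma$ of $\gamma\neq0$ are all different. A supremum over the conjugacy class does not help: it equals $\sup_gd_a(gx)=\sup_{y\in\mathcal H}d_a(y)$ by density, and this is $+\infty$ as soon as $\pi(a)\ne1$, which is exactly the case to exclude.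

One can instead take $q\in G$ arbitrary. Writing $qg=gqn$ with $n=q^{-1}g^{-1}qg\in[G,G]\subset N$, we get $\|qgx-gx\|=\|qnx-x\|$, and the element $n$ is in the way. We would like to measure displacement by a quantity that does not notice $n$.

**A fixed point would finish.** Suppose $\pi(A)$ has no nonzero fixed vector on $\mathcal H\ne0$, and suppose $A$ has a fixed point $p\in\mathcal H$. It is unique, since the difference of two fixed points is fixed by $\pi(A)$. As $A$ is normal, $G$ permutes the fixed points of $A$, so $Gp=\{p\}$, which contradicts minimality. So the only problem is that $A$ may have no fixed point. Here is how that happens.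

**Example 4.1.** Let $A=\mathbb Z$ act on $\ell^2(\{1,2,\dots\};\mathbb C)$, viewed as a real Hilbert space, with the generator acting in the $k$-th coordinate by
$$z_k\mapsto e^{i/k}z_k+(e^{i/k}-1)=e^{i/k}(z_k+1)-1.$$
Since $|e^{i/k}-1|\le1/k$, the translation part lies in $\ell^2$. In each coordinate the only fixed point is $-1$, and $(-1,-1,\dots)\notin\ell^2$. So there is no fixed point, and no fixed vector of $\pi$. Yet the fixed point is present coordinate by coordinate, and for every $x\in\ell^2$ the sequence of distances $|x_k+1|$ makes sense. It is not in $\ell^2$, but the difference of two such sequences is.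

This suggests the plan. Decompose $\mathcal H$ over the characters of $A$. Attach to $x$ the function $\Phi(x)$ on $\hat A$ which gives, frequency by frequency, the distance from $x$ to a fixed point of $A$ that may lie outside $\mathcal H$. Since $A$ is central in $N$, the group $N$ acts trivially on $\hat A$ and should not affect $\Phi(x)$. Then run the displacement argument with $\|\Phi(qx)-\Phi(x)\|_2$ in place of $\|qx-x\|$.

## 5. Pointwise size of a vector over $\hat A$

Our goal in this section and the next two is the following.

**Proposition 5.1.** Let $G,N$ be as in Theorem A, $G$ acting minimally on $\mathcal H$, and $A=Z(N)$. Then $\pi(A)=1$.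

**Reduction.** The purpose is to remove the fixed vectors of $\pi(A)$. If $v$ is $\pi(A)$-fixed, then $\pi(a)\pi(g)v=\pi(g)\pi(g^{-1}ag)v=\pi(g)v$, so $\mathcal H^{\pi(A)}$ and $\mathcal H'=(\mathcal H^{\pi(A)})^\perp$ are $\pi(G)$-invariant. We must show $\mathcal H'=0$. Suppose $\mathcal H'\ne0$. By Lemma 3.2, $G$ acts minimally on $\mathcal H'$; we write this action again as $gx=\pi(g)x+b(g)$. As $G$ is countable and its orbits are dense, $\mathcal H'$ is separable.

**Spectral measure.** The purpose is to decompose $\mathcal H'$ over characters and to see how $G$ moves the pieces. The dual $\hat A$ of the countable discrete group $A$ is compact and metrizable. By the spectral theorem, the unitary representation of $A$ on the complexification $\mathcal H'_{\mathbb C}$ has a unique projection-valued Borel measure $P$ on $\hat A$ with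
$$\pi(a)=\int_{\hat A}\chi(a)\,dP(\chi)\qquad(a\in A).$$
Put $\mu_{v,w}(E)=\langle P_Ev,w\rangle$ and $\mu_v=\mu_{v,v}$, so $\mu_v(E)=\|P_Ev\|^2$. For bounded Borel $m$ put $m(P)=\int m\,dP$.

*The trivial character carries no mass.* A vector in the range of $P_{\{1\}}$ is fixed by $\pi(A)$. Since $\pi(A)$ is real, the fixed vectors in $\mathcal H'_{\mathbb C}$ are the complexification of the fixed vectors in $\mathcal H'$, which are zero. So $P_{\{1\}}=0$.

*Equivariance.* Let $G$ act on $\hat A$ by $(g\chi)(a)=\chi(g^{-1}ag)$. Then
$$\pi(g)P_E\pi(g)^{-1}=P_{gE}.\tag{2}$$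
Indeed $P'_E=\pi(g)P_{g^{-1}E}\pi(g)^{-1}$ is a projection-valued measure with
$$\int\chi(a)\,dP'(\chi)=\pi(g)\Big(\int(g\chi)(a)\,dP(\chi)\Big)\pi(g)^{-1}=\pi(g)\pi(g^{-1}ag)\pi(g)^{-1}=\pi(a),$$
so $P'=P$ by uniqueness, and (2) follows on replacing $E$ by $gE$.

**A reference measure.** The purpose is to turn all $\mu_v$ into densities. Let $(v_k)_{k\ge1}$ be dense in the unit ball of the real space $\mathcal H'$ and $\mu=\sum_k2^{-k}\mu_{v_k}$, a finite measure. Then
$$\mu(E)=0\iff P_Ev_k=0\text{ for all }k\iff P_E=0\text{ on }\mathcal H'\iff P_E=0,$$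
the last equivalence because $P_E$ is complex linear. Three consequences: $\mu(\{1\})=0$; by (2), $\mu(E)=0\iff\mu(gE)=0$, i.e. $\mu$ is $G$-quasi-invariant; and all $\mu_{v,w}\ll\mu$. From here on, functions on $\hat A$ are taken mod $\mu$-null sets and relations hold $\mu$-a.e.

**Definition.** For $v\in\mathcal H'_{\mathbb C}$ put $|v|=(d\mu_v/d\mu)^{1/2}\in L^2(\mu)$. Then $\||v|\|_2^2=\mu_v(\hat A)=\|v\|^2$.

**Example 5.2.** For the linear part of Example 4.1, the $k$-th plane complexifies to two lines, on which $A=\mathbb Z$ acts by the characters $\chi_k^{\pm}$ sending $1$ to $e^{\pm i/k}$. These characters are all distinct, since $0<1/k<\pi$. Complex conjugation exchanges the two lines, so a real vector $v=(v_k)$ has $\mu_v(\{\chi_k^\pm\})=|v_k|^2/2$, and $|v|(\chi_k^{\pm})=|v_k|\cdot\big(2\mu(\{\chi_k^\pm\})\big)^{-1/2}$. So up to fixed weights, $|v|$ records the sizes of the coordinates and forgets their directions.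

**Definition.** For $g\in G$ and measurable $\varphi:\hat A\to\mathbb R$ put
$$\sigma(g)\varphi=\rho_g\cdot(\varphi\circ g^{-1}),\qquad\rho_g=\Big(\frac{d(g_*\mu)}{d\mu}\Big)^{1/2}.$$
This is well defined mod null sets by quasi-invariance, linear in $\varphi$, and satisfies
$$\|\sigma(g)\varphi\|_2=\|\varphi\|_2\in[0,\infty],\qquad\sigma(g)(m\varphi)=(m\circ g^{-1})\,\sigma(g)\varphi.\tag{3}$$
The first holds because $\int\rho_g^2\,|\varphi\circ g^{-1}|^2\,d\mu=\int|\varphi\circ g^{-1}|^2\,d(g_*\mu)=\int|\varphi|^2\,d\mu$. The second is immediate. If $g$ acts trivially on $\hat A$, then $\sigma(g)=1$.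

**Three rules.** For $a\in A$ put $m_a(\chi)=|\chi(a)-1|$. For $v,w\in\mathcal H'_{\mathbb C}$ and $g\in G$, the following hold a.e.

* (P1) $|m(P)v|=|m|\,|v|$ for bounded Borel $m$. In particular $|(\pi(a)-1)v|=m_a|v|$.
* (P2) $\big||v|-|w|\big|\le|v-w|$.
* (P3) $|\pi(g)v|=\sigma(g)|v|$.

*Proof of (P1).* $\mu_{m(P)v}(E)=\|P_Em(P)v\|^2=\int_E|m|^2\,d\mu_v$. The second statement is the case $m(\chi)=\chi(a)-1$.

*Proof of (P2).* Let $\eta=d\mu_{v,w}/d\mu$. Expanding $\mu_{sv+tw}$ and using $\mu_{w,v}=\overline{\mu_{v,w}}$, we have for all complex $s,t$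
$$0\le|sv+tw|^2=|s|^2|v|^2+2\operatorname{Re}(s\bar t\,\eta)+|t|^2|w|^2\quad\text{a.e.}$$
Apply this to the countably many pairs $s,t$ with rational real and imaginary parts. Off one null set the right side is nonnegative for all of them, hence by continuity for all $s,t\in\mathbb C$: at each such point we have a nonnegative Hermitian form, so $|\eta|\le|v||w|$. Taking $s=1$, $t=-1$,
$$|v-w|^2=|v|^2-2\operatorname{Re}\eta+|w|^2\ge(|v|-|w|)^2.$$

*Proof of (P3).* By (2), $\mu_{\pi(g)v}(E)=\|P_E\pi(g)v\|^2=\|\pi(g)P_{g^{-1}E}v\|^2=\mu_v(g^{-1}E)$, i.e. $\mu_{\pi(g)v}=g_*\mu_v$. Its density with respect to $\mu$ is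
$$\frac{d(g_*\mu_v)}{d(g_*\mu)}\cdot\frac{d(g_*\mu)}{d\mu}=\Big(\frac{d\mu_v}{d\mu}\circ g^{-1}\Big)\rho_g^2,$$
and taking square roots gives $\sigma(g)|v|$.

## 6. The distance function $\Phi$ to a virtual fixed point

If $A$ had a fixed point $-\xi$, then $ax-x=(\pi(a)-1)(x+\xi)$, and by (P1) $|ax-x|=m_a\,|x+\xi|$ for every $a$. The function $|x+\xi|$ could thus be recovered by dividing $|ax-x|$ by $m_a$. The division makes sense without a fixed point.

**Construction.** For $x\in\mathcal H'$ and $a\in A$ put $\delta_a(x)=ax-x$. For $a,a'\in A$,
$$(\pi(a')-1)\delta_a(x)=(a'ax-a'x)-(ax-x)=a'ax-a'x-ax+x,$$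
which is symmetric in $a,a'$ because $A$ is abelian. By (P1),
$$m_{a'}\,|\delta_a(x)|=m_a\,|\delta_{a'}(x)|\quad\text{a.e., for all }a,a'\in A.\tag{4}$$
As $A$ is countable, one null set serves all pairs. Moreover $\bigcup_a\{m_a\ne0\}=\hat A\setminus\{1\}$, which is conull because $\mu(\{1\})=0$. So there is a measurable function $\Phi(x):\hat A\to[0,\infty)$, unique mod null sets, with
$$m_a\,\Phi(x)=|\delta_a(x)|\quad\text{a.e., for all }a\in A.\tag{5}$$
Define $\Phi(x)=|\delta_a(x)|/m_a$ where $m_a\ne0$. By (4) two choices of $a$ agree where both are allowed. Where $m_{a'}=0$, choose $a$ with $m_a\neq0$; then (4) gives $|\delta_{a'}(x)|=0$, so (5) holds for $a'$ there as well.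

The same remark gives a cancellation rule, used repeatedly: if $m_a\varphi\le m_a\psi$ a.e. for all $a\in A$, then $\varphi\le\psi$ a.e.; likewise for equalities.

In Example 4.1 the computation of Example 5.2 gives $\Phi(x)(\chi_k^\pm)=|x_k+1|$ up to the same weights, since $\delta_a(x)$ has $k$-th coordinate $(e^{ia/k}-1)(x_k+1)$. In general $\Phi(x)$ need not lie in $L^2(\mu)$.

**Three properties.** For $x,y,v\in\mathcal H'$, $s\ge0$, $g\in G$, a.e.:

* (Φ1) $|\Phi(x)-\Phi(y)|\le|x-y|$. Hence $\|\Phi(x)-\Phi(y)\|_2\le\|x-y\|$.
* (Φ2) $\big|\Phi(x+sv)-s|v|\big|\le\Phi(x)$. Hence $\Phi(x+sv)/s\to|v|$ a.e. as $s\to\infty$ along the integers.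
* (Φ3) $\Phi(gx)=\sigma(g)\Phi(x)$.

*Proof of (Φ1).* By (5), (P2), the identity $\delta_a(x)-\delta_a(y)=(\pi(a)-1)(x-y)$ and (P1),
$$m_a|\Phi(x)-\Phi(y)|=\big||\delta_a(x)|-|\delta_a(y)|\big|\le|\delta_a(x)-\delta_a(y)|=m_a|x-y|.$$
Cancel $m_a$.

*Proof of (Φ2).* We have $\delta_a(x+sv)=\delta_a(x)+s(\pi(a)-1)v$, and $|s(\pi(a)-1)v|=m_a\,s|v|$ by (P1). By (P2),
$$m_a\big|\Phi(x+sv)-s|v|\big|=\big||\delta_a(x+sv)|-|s(\pi(a)-1)v|\big|\le|\delta_a(x)|=m_a\Phi(x).$$
Cancel $m_a$. For the limit, divide by $s$ and use that $\Phi(x)$ is finite.

*Proof of (Φ3).* First, $\delta_a(gx)=agx-gx=g(g^{-1}agx)-gx=\pi(g)\delta_{g^{-1}ag}(x)$. By (P3), (5) and (3),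
$$|\delta_a(gx)|=\sigma(g)\big(m_{g^{-1}ag}\Phi(x)\big)=(m_{g^{-1}ag}\circ g^{-1})\,\sigma(g)\Phi(x).$$
Since $(g^{-1}\chi)(c)=\chi(gcg^{-1})$, we have $(g^{-1}\chi)(g^{-1}ag)=\chi(a)$, so $m_{g^{-1}ag}\circ g^{-1}=m_a$. Hence $m_a\Phi(gx)=m_a\,\sigma(g)\Phi(x)$ for all $a$. Cancel $m_a$.

## 7. The center of $N$ acts by translations

We now finish the proof of Proposition 5.1 by running the argument of Section 1 with $\Phi$.

**Step 1: $\sigma(q)|v|=|v|$ for all $q\in G$, $v\in\mathcal H'$.** This step shows that the linear part of $q$ preserves pointwise sizes. It replaces the conclusion $\pi(q)=1$ of the abelian case.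

Fix $q$ and put $C(x)=\|\Phi(qx)-\Phi(x)\|_2$. By (Φ1), $C(x)\le\|qx-x\|<\infty$ and
$$|C(x)-C(y)|\le\|\Phi(qx)-\Phi(qy)\|_2+\|\Phi(x)-\Phi(y)\|_2\le2\|x-y\|,$$
so $C$ is finite and continuous.

$C$ is $G$-invariant. Given $g$, write $qg=gqn$ with $n=q^{-1}g^{-1}qg$. As $G/N$ is abelian, $n\in[G,G]\subset N$. As $A$ is central in $N$, we have $n^{-1}an=a$ for all $a\in A$, so $n$ acts trivially on $\hat A$ and $\sigma(n)=1$. Applying (Φ3) repeatedly,
$$\Phi(qgx)=\Phi(gqnx)=\sigma(g)\sigma(q)\sigma(n)\Phi(x)=\sigma(g)\sigma(q)\Phi(x)=\sigma(g)\Phi(qx).$$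
Hence, with (3), $C(gx)=\|\sigma(g)\Phi(qx)-\sigma(g)\Phi(x)\|_2=C(x)$. This is the exact point where $n$, which obstructed the displacement $\|qx-x\|$, disappears.

By minimality $C\equiv c$ is constant. Move to infinity: for $s\in\mathbb N$, $s\geq1$, the function
$$\tfrac1s\big(\sigma(q)\Phi(x+sv)-\Phi(x+sv)\big)=\tfrac1s\big(\Phi(q(x+sv))-\Phi(x+sv)\big)$$
has $L^2$-norm $c/s\to0$. By (Φ2), $\Phi(x+sv)/s\to|v|$ off a null set $Z$, so $\sigma(q)\Phi(x+sv)/s\to\sigma(q)|v|$ off $qZ$ and the null set where $\rho_q$ is not finite; $qZ$ is null by quasi-invariance. So these functions converge a.e. to $\sigma(q)|v|-|v|$. By Fatou, $\|\sigma(q)|v|-|v|\|_2\le\liminf_sc/s=0$.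

**Step 2: $\Phi(gx)=\Phi(x)$ for all $g\in G$, $x\in\mathcal H'$.** Step 1 concerns vectors; this step transfers it to $\Phi$, which is the size of a vector only after multiplication by $m_a$. So we need that $G$ preserves the $m_a$.

Apply Step 1 to $(\pi(a)-1)v\in\mathcal H'$, whose size is $m_a|v|$, then (3), then Step 1 to $v$:
$$m_a|v|=\sigma(g)(m_a|v|)=(m_a\circ g^{-1})\,\sigma(g)|v|=(m_a\circ g^{-1})\,|v|.$$
Take $v=v_k$ for all $k$. The set $E$ where all $|v_k|$ vanish has $\mu_{v_k}(E)=0$ for every $k$, so $\mu(E)=0$. Hence $m_a\circ g^{-1}=m_a$ a.e. Now, using (3), (5), and Step 1 for $v=\delta_a(x)\in\mathcal H'$,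
$$m_a\,\sigma(g)\Phi(x)=(m_a\circ g^{-1})\,\sigma(g)\Phi(x)=\sigma(g)\big(m_a\Phi(x)\big)=\sigma(g)|\delta_a(x)|=|\delta_a(x)|=m_a\Phi(x)$$
for all $a\in A$. Cancelling $m_a$ gives $\sigma(g)\Phi(x)=\Phi(x)$, which is $\Phi(gx)=\Phi(x)$ by (Φ3).

**Step 3: the contradiction.** Fix $x$ and let $y\in\mathcal H'$. Choose $g_n$ with $g_nx\to y$. By Step 2 and (Φ1), $\|\Phi(y)-\Phi(x)\|_2=\|\Phi(y)-\Phi(g_nx)\|_2\le\|y-g_nx\|\to0$. So $\Phi$ is constant on $\mathcal H'$. For every $v\in\mathcal H'$, (Φ2) then gives
$$|v|=\lim_s\Phi(x+sv)/s=\lim_s\Phi(x)/s=0\quad\text{a.e.},$$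
so $\|v\|=\||v|\|_2=0$. This contradicts $\mathcal H'\ne0$ and proves Proposition 5.1. $\blacksquare$

## 8. From the center to $N$, and the dimension bound

**Proof of Theorem A.**

**Step 1: $\pi(N)=1$.** The purpose is to climb from $Z(N)$ to $N$, by induction on the nilpotency class of $N$, over all pairs $(G,N)$ as in the theorem and all minimal actions. The case $N=1$ is trivial.

Let $N\ne1$ and $A=Z(N)$. By Proposition 5.1, $\pi(A)=1$. Let $W=\overline{\operatorname{span}}\,b(A)$. By Lemma 3.4, $\pi(g)b(a)=b(gag^{-1})\in b(A)$, so $W$ is $\pi(G)$-invariant; and for $n\in N$ we get $\pi(n)b(a)=b(nan^{-1})=b(a)$, so $\pi(N)=1$ on $W$.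

On $W^\perp$ the projected action is minimal by Lemma 3.2. There $A$ acts trivially, since $\pi(A)=1$ and $b(A)\subset W$. So we have a minimal action of the countable group $G/A$, with the nilpotent normal subgroup $N/A$ of smaller class and abelian quotient $G/N$. By induction $\pi(N)=1$ on $W^\perp$. Hence $\pi(N)=1$ on $\mathcal H=W\oplus W^\perp$.

**Step 2: the dimension.** We split $\mathcal H$ into a part spanned by $N$ and a part where the abelian group $G/N$ acts. By Step 1 and Lemma 3.4, $b|_N$ is a homomorphism and $U=\overline{\operatorname{span}}\,b(N)$ is $\pi(G)$-invariant. The span of $b(N)$ is a linear image of $N^{ab}\otimes\mathbb R$. So if $\operatorname{rk}N^{ab}$ is finite, this span is finite-dimensional, hence closed, and $\dim U\le\operatorname{rk}N^{ab}$. On $U^\perp$ the projected action is minimal and $N$ acts trivially, so the abelian group $G/N$ acts minimally. By (1), $\dim U^\perp\le\operatorname{rk}(G/N)$ if the latter is finite. Add the two inequalities. $\blacksquare$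

**Proof of Theorem B.** For the general statement, let the countable group act minimally on $\mathcal H$. By Lemma 3.3, $G_1$ acts minimally, and Theorem A for $G_1$ and $N$ gives $\dim\mathcal H<\infty$.

Let now $G$ be virtually polycyclic; it is countable. By Mal'cev's theorem (polycyclic groups are nilpotent-by-abelian-by-finite; see Segal, *Polycyclic Groups*, or Robinson, *A Course in the Theory of Groups*, §15.1), $G$ has a finite-index polycyclic subgroup $G_1$ with a nilpotent normal subgroup whose quotient is abelian. That subgroup contains $[G_1,G_1]$, so $N=[G_1,G_1]$ is nilpotent. All subgroups of $G_1$ are finitely generated, so $N^{ab}$ and $G_1/N$ are finitely generated abelian groups and have finite rank. The general statement applies. $\blacksquare$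

In particular no polycyclic group admits a minimal isometric action on an infinite-dimensional real Hilbert space.

## 9. Minimal actions in finite dimension: a torus and a dense group of translations

**Proof of Theorem C, part 1.** The purpose is to reduce, by passing to finite index, to a connected closure of the linear part. Let the action be minimal. By Theorem B, $n<\infty$. Let $G_1$ be as in the proof of Theorem B; it acts minimally by Lemma 3.3. By Theorem A, $\pi([G_1,G_1])=1$. So $\pi(G_1)$ is abelian, and $T=\overline{\pi(G_1)}$ is a compact abelian Lie group in $O(\mathcal H)$. Its identity component $T^\circ$ is a torus, open and of finite index in $T$. Hence $G_2=G_1\cap\pi^{-1}(T^\circ)$ has finite index in $G_1$, and $\pi(G_2)=\pi(G_1)\cap T^\circ$ is dense in the open subset $T^\circ$ of $T$. $\blacksquare$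

**Proof of Theorem C, part 2.** Let $n<\infty$, let $G_2$ be any finite-index subgroup with $\pi(G_2)$ dense in a torus, and call that torus $T^\circ$. In particular $\pi(G_2)$ is abelian. Since $\pi(G_2)$ is trivial on $V_0$, the map $b_0:G_2\to V_0$ is a homomorphism. So $L$ is a normal subgroup of $G_2$, the intersection of two kernels, and $l\in L$ acts on $\mathcal H$ as the translation by $b_1(l)\in V_1$.

**"If".** We approximate a given point in two moves. Let $y=(y_0,y_1)\in V_0\oplus V_1$. Choose $g\in G_2$ with $b_0(g)$ close to $y_0$, then $l\in L$ with $b_1(l)$ close to $y_1-b_1(g)$. Then $lg0=b(g)+b(l)=(b_0(g),\,b_1(g)+b_1(l))$ is close to $y$. So $G0$ is dense, and Lemma 3.1 applies.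

**"Only if", Step 1: the part $V_0$ and a good element $q$.** We need one group element that moves every direction of $V_1$. Let the action be minimal. By Lemmas 3.3 and 3.2, $G_2$ acts minimally on $\mathcal H$, on $V_0$ and on $V_1$. The orbit of $0$ in $V_0$ is $b_0(G_2)$, so $b_0(G_2)$ is dense in $V_0$. If $V_1=0$ there is nothing more to show. Let $V_1\ne0$. By density of $\pi(G_2)$ in $T^\circ$, the torus has no nonzero fixed vector in $V_1$, so $V_1\otimes\mathbb C$ is a sum of finitely many nontrivial characters of $T^\circ$. Their kernels are proper closed subgroups of a connected group. A subgroup with nonempty interior is open, and a proper open subgroup is impossible here, so the kernels are nowhere dense. Their union is closed with nonempty open complement, and $\pi(G_2)$ meets this complement. So there is $q\in G_2$ such that $\pi(q)-1$ is invertible on $V_1$.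

**"Only if", Step 2: the translations $K=\ker\pi\cap G_2$ are dense in $V_1$.** This is again the displacement argument, now modulo the translations that the commutators produce. Let $M=\overline{b_1(K)}$. By Lemma 3.4 it is a closed subgroup of $V_1$ with $\pi(g)M=M$ for $g\in G_2$. On $V_1$, with the projected action, put $D(x)=\operatorname{dist}(qx-x,M)$, a continuous function. For $g\in G_2$ write $qg=gqk$ with $k=q^{-1}g^{-1}qg$; since $\pi(G_2)$ is abelian, $k\in K$. Then $qgx=gq(x+b_1(k))=gqx+\pi(gq)b_1(k)$, so
$$qgx-gx\in\pi(g)(qx-x)+M.$$
As $\pi(g)$ is an isometry with $\pi(g)M=M$, we get $D(gx)=D(x)$. By minimality on $V_1$, $D$ is constant. Since $1-\pi(q)$ is invertible on $V_1$, the equation $(1-\pi(q))x=b_1(q)$ has a solution, which is a fixed point of $q$ in $V_1$. There $D=0$, so $D\equiv0$. But $x\mapsto qx-x=(\pi(q)-1)x+b_1(q)$ maps onto $V_1$. So every point of $V_1$ has distance $0$ from the closed set $M$, i.e. $M=V_1$.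

**"Only if", Step 3: from $K$ to $L$.** We must remove the $V_0$-components of the translations. For $k\in K$, Lemma 3.4 shows that $qkq^{-1}k^{-1}$ is the translation by $\pi(q)b(k)-b(k)=(\pi(q)-1)b(k)$. Its $V_0$-component is zero, so $qkq^{-1}k^{-1}\in L$. Hence $b_1(L)\supset(\pi(q)-1)b_1(K)$. The right side is the image of a dense subset of $V_1$ under an invertible linear map, so it is dense in $V_1$. $\blacksquare$

## 10. Hirsch length against dimension

**Lemma 10.1.** A finitely generated dense subgroup of $\mathbb R^d$, $d\ge1$, has rank at least $d+1$.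

**Proof.** It is free abelian, and it spans $\mathbb R^d$, since otherwise it lies in a proper subspace, which is closed. So its rank is at least $d$. If the rank is $d$, a $\mathbb Z$-basis spans $\mathbb R^d$ and is therefore a basis of $\mathbb R^d$, so the group is a lattice, which is not dense. $\blacksquare$

**Proof of Theorem C, part 3, bounds.** Let the action be minimal, take $G_2$ and $T^\circ$ from part 1, and let $d_i=\dim V_i$, so $d_0+d_1=n\ge1$.

**Case $V_1=0$.** Here $b_0:G_2\to\mathbb R^n$ is a homomorphism with dense, finitely generated image. By Lemma 10.1, $h(G)=h(G_2)\ge n+1$.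

**Case $V_1\ne0$.** This case is the one where $\pi(G)$ is infinite. Indeed $V_1=0$ iff $T^\circ=1$. If $T^\circ=1$, then $\pi(G_2)=1$ and $\pi(G)$ is finite. If $T^\circ\ne1$, its dense subgroup $\pi(G_2)$ is infinite. We show $h(G)\ge n+3$ in three steps.

**Step 1: an eigenvalue that is not a root of unity.** We refine the choice of $q$ in the proof of part 2. The group $\pi(G_2)$ is finitely generated abelian, so its torsion subgroup is finite. Removing these finitely many points from the nonempty open set of good elements of $T^\circ$ leaves a nonempty open set, as the nontrivial torus has no isolated points. So we may choose $q\in G_2$ with $\pi(q)-1$ invertible on $V_1$ and $\pi(q)$ of infinite order. Since $T^\circ$ is trivial on $V_0$, $\pi(q)|_{V_1}$ has infinite order. It is orthogonal, hence diagonalizable over $\mathbb C$, so some eigenvalue is not a root of unity.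

**Step 2: $h(L)\ge d_1+2$.** The idea is that $\pi(q)$ acts on a finitely generated group of translations by an integer matrix, whose eigenvalues cannot all lie on the unit circle. Let $\Gamma=b_1(L)$. It is a finitely generated, torsion-free abelian group of some rank $r\le h(L)$, and by part 2 it is dense in $V_1$. As $L\trianglelefteq G_2$, Lemma 3.4 gives $\pi(q)\Gamma=\Gamma$. Let $Q\in GL_r(\mathbb Z)$ be the matrix of $\pi(q)|_\Gamma$. The linear map $\Gamma\otimes\mathbb R\to V_1$ is onto, because $\Gamma$ is dense and so spans, and it intertwines $Q$ with $\pi(q)|_{V_1}$. Therefore the $d_1$ eigenvalues of $\pi(q)|_{V_1}$, all of modulus $1$, occur among those of $Q$, with multiplicity.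

If all eigenvalues of $Q$ had modulus $1$, they would be roots of unity by Kronecker's theorem (a monic integer polynomial with all roots on the unit circle has only roots of unity as roots), against Step 1. So some eigenvalue of $Q$ has modulus $\ne1$. Since $|\det Q|=1$, there are at least two such, counted with multiplicity, and they are not among the $d_1$ above. Hence $h(L)\ge r\ge d_1+2$.

**Step 3: $h(G_2/L)\ge d_0+1$.** We count what $L$ does not see. If $d_0>0$, the homomorphism $b_0$ factors through $G_2/L$ and has dense image in $V_0$, so Lemma 10.1 gives the claim. If $d_0=0$, then $G_2/L$ maps onto $\pi(G_2)$, an infinite finitely generated abelian group, so $h(G_2/L)\ge1$.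

Adding up,
$$h(G)=h(G_2)=h(L)+h(G_2/L)\ge(d_1+2)+(d_0+1)=n+3.$$
So $n\le h(G)-3$ when $\pi(G)$ is infinite, and $n\le h(G)-1$ in both cases.

**Sharpness of $n\le h(G)-1$.** Let $n\ge1$ and choose $\theta_1,\dots,\theta_n$ with $1,\theta_1,\dots,\theta_n$ linearly independent over $\mathbb Q$. By Kronecker's density theorem the vectors $e_1,\dots,e_n,(\theta_1,\dots,\theta_n)$ generate a dense subgroup of $\mathbb R^n$. So $\mathbb Z^{n+1}$ acts minimally on $\mathbb R^n$ by the corresponding translations, and $n=h(G)-1$.

**Sharpness of $n\le h(G)-3$, Step 1: the number $\lambda$.** We want a number of modulus $1$ that is a unit but not a root of unity, of degree $4$. Let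
$$p(x)=x^4-x^3-x^2-x+1.$$
With $y=x+x^{-1}$ we have $x^{-2}p(x)=(x^2+x^{-2})-(x+x^{-1})-1=y^2-y-3$, so the roots of $p$ are the solutions of $x+x^{-1}=y$ with $y=(1\pm\sqrt{13})/2$. The root $y>2$ gives two real roots $x\ne\pm1$ of $p$. The other root $y$ lies in $(-2,2)$ and gives a pair of non-real roots of $x^2-yx+1$, complex conjugate with product $1$, hence of modulus $1$. Let $\lambda$ be one of these.

The polynomial $p$ is irreducible over $\mathbb Q$. For a root $x$, the field $\mathbb Q(x)$ contains $y$, which generates $\mathbb Q(\sqrt{13})$. Over this field $x$ is a root of $x^2-yx+1$, whose discriminant is $y^2-4=y-1=(-1\pm\sqrt{13})/2$, of norm $\frac{1-13}4=-3$. A square in $\mathbb Q(\sqrt{13})$ has the square of a rational number as its norm, so $y-1$ is not a square, and $x$ has degree $2$ over $\mathbb Q(\sqrt{13})$ and degree $4$ over $\mathbb Q$.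

So the two real roots are conjugates of $\lambda$. They are real and $\ne\pm1$, so of modulus $\ne1$. Conjugates of a root of unity are roots of unity, hence $\lambda$ is not a root of unity.

**Step 2: the group $\Gamma$.** We need a dense group of translations of $\mathbb C$ preserved by $\lambda$. Put $\Gamma=\mathbb Z[\lambda]\cong\mathbb Z[x]/(p)\cong\mathbb Z^4$. From $p(\lambda)=0$ we get $1=\lambda(1+\lambda+\lambda^2-\lambda^3)$, so $\lambda^{-1}\in\Gamma$ and $\lambda\Gamma=\Gamma$. The identity component of the closed subgroup $\overline\Gamma\subset\mathbb C$ is a real subspace, and it is invariant under multiplication by $\lambda\notin\mathbb R$. A real line is not invariant, so it is $0$ or $\mathbb C$. If it were $0$, then $\overline\Gamma$, hence $\Gamma$, would be discrete, and discrete subgroups of $\mathbb C$ have rank at most $2$. So $\overline\Gamma=\mathbb C$. This also supplies the pair $(\lambda,\Gamma)$ promised in Example 2.1.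

**Step 3: the action.** We combine the rotation with translations to reach every dimension $n\ge2$. Let $d\ge0$ and let $\tau_1,\dots,\tau_{d+1}$ generate a dense subgroup of $\mathbb R^d$; for $d\ge1$ use the vectors above, for $d=0$ put $\tau_1=0$. Let $G=\Gamma\rtimes\mathbb Z^{d+1}$, where the first generator acts on $\Gamma$ by multiplication by $\lambda$ and the others act trivially. Then $G$ is polycyclic with $h(G)=4+(d+1)=d+5$. It acts on $\mathbb C\oplus\mathbb R^d$, of real dimension $n=d+2$: $\gamma\in\Gamma$ acts by $(z,w)\mapsto(z+\gamma,w)$, the first generator by $(z,w)\mapsto(\lambda z,w+\tau_1)$, and the $j$-th generator, $j\ge2$, by $(z,w)\mapsto(z,w+\tau_j)$. These are isometries. The maps of the generators of $\mathbb Z^{d+1}$ commute, the first conjugates translation by $\gamma$ to translation by $\lambda\gamma$, and the others commute with $\Gamma$, so this is an action of $G$. The orbit of $0$ is $\Gamma\times\langle\tau_1,\dots,\tau_{d+1}\rangle$, which is dense, so the action is minimal by Lemma 3.1. Since $\lambda$ is not a root of unity, $\pi(G)$ is infinite. Here $n=d+2=h(G)-3$,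 and $d\ge0$ was arbitrary, so the second bound is attained for every $n\ge2$. $\blacksquare$
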